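\title{Rapid mixing of the orbit-sampling process for unlabeled graphs}

\begin{abstract}
The orbit-sampling process is a Markov chain attached to a permutation group acting on a finite set: from the current point, choose a uniformly random element of its stabilizer, and move to a uniformly random point fixed by that element. Its stationary distribution gives every orbit the same weight. We study the process on the set of all graphs with $n$ labeled vertices, under the group induced by the permutations of the vertices, so that the orbits are the unlabeled graphs. We prove that from every starting graph the chain is within total variation distance $\varepsilon$ of stationarity after $O(n(1+\log(1/\varepsilon)))$ steps, so that it is rapidly mixing, and that its absolute spectral gap is $(2+o(1))/n$. The proof follows the sequence of permutations chosen by the process and bounds the time until the identity is chosen.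
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The orbit-sampling process}

Let $G$ be a permutation group on a finite set $\Omega$. Write $g\alpha$ for the image of $\alpha\in\Omega$ under $g\in G$, $G\alpha$ for the orbit of $\alpha$, $G_\alpha=\{g\in G: g\alpha=\alpha\}$ for its stabilizer, and $\operatorname{fix}(g)=\{\alpha\in\Omega: g\alpha=\alpha\}$. Suppose that we want to choose an orbit uniformly at random. Choosing a uniform point and reporting its orbit favors the large orbits. To give all orbits the same weight, the point $\alpha$ should have weight proportional to $1/|G\alpha|=|G_\alpha|/|G|$, that is, to the number of pairs $(\alpha,g)$ with $g\alpha=\alpha$. So it suffices to choose such a pair uniformly and to keep its first coordinate. The \emph{orbit-sampling process} (Jerrum's Markov chain) resamples the two coordinates of the pair in turn. From the current state $\alpha\in\Omega$,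
\begin{enumerate}
\item choose $g\in G_\alpha$ uniformly at random;
\item choose $\alpha'\in\operatorname{fix}(g)$ uniformly at random, and move to $\alpha'$.
\end{enumerate}
The transition matrix is
\begin{equation}\label{eq:P}
P(\alpha,\beta)=\sum_{g\in G_\alpha\cap G_\beta}\frac{1}{|G_\alpha|\,|\operatorname{fix}(g)|}.
\end{equation}
Since $|G_\alpha|P(\alpha,\beta)$ is symmetric in $\alpha$ and $\beta$, the chain is reversible with respect to
\begin{equation}\label{eq:pi}
\pi(\alpha)=\frac{|G_\alpha|}{|G|\,\omega}=\frac{1}{\omega\,|G\alpha|},
\end{equation}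
where $\omega$ is the number of orbits; each orbit has total mass $1/\omega$. The term $g=1$ in \eqref{eq:P} shows that all entries of $P$ are positive. Hence $\pi$ is the only stationary distribution and $1$ is a simple eigenvalue of $P$; by reversibility all eigenvalues of $P$ are real.

For probability distributions $\mu,\mu'$ on $\Omega$ let $\|\mu-\mu'\|=\max_{B\subseteq\Omega}|\mu(B)-\mu'(B)|$ be the total variation distance. Put
\[
d(t)=\max_{\alpha}\|P^t(\alpha,\cdot)-\pi\|,\qquad t_{\mathrm{mix}}(\varepsilon)=\min\{t: d(t)\le\varepsilon\},
\]
and let $\lambda_*$ be the largest absolute value of an eigenvalue of $P$ other than $1$. The number $1-\lambda_*$ is the \emph{absolute spectral gap}.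

\subsection{Unlabeled graphs: the question and the results}

Let $\Omega_n$ be the set of all graphs on the vertex set $V=\{1,\dots,n\}$, and let $G_n$ be the permutation group on $\Omega_n$ induced by the permutations of $V$. The orbits are the isomorphism classes, that is, the unlabeled graphs on $n$ vertices, so the isomorphism class of a $\pi$-distributed graph is a uniformly random unlabeled graph. The pair $(\Omega_n,G_n)$ is specified by the integer $n$, written in unary, so the size of the input is $n$. The process is \emph{rapidly mixing} for the inputs $(\Omega_n,G_n)$ if there is one polynomial $\varphi$ such that $t_{\mathrm{mix}}(\varepsilon)\le\varphi(n,\log(1/\varepsilon))$ for all $n\ge1$ and all $\varepsilon\in(0,1)$. The question whether this holds comes from \cite{orbits}.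

One bound is immediate. In every step the identity is chosen with probability at least $1/n!$, and then the next state is uniform on $\Omega_n$, whatever the past; this gives mixing in about $n!\log(1/\varepsilon)$ steps. From a graph with a small automorphism group the identity is chosen at once with good probability. The difficulty is that the chain may start at a highly symmetric graph, such as the empty graph, and that every new graph inherits the symmetry $g$ that was used to generate it. The question is how long symmetry can be passed on in this way. The answer is: for a number of steps of order $n$. Here and below, $\log$ is the natural logarithm.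

\begin{theorem}\label{thm:A}
There is a constant $c$ such that $t_{\mathrm{mix}}(\varepsilon)\le c\,n\,(1+\log(1/\varepsilon))$ for all $n\ge1$ and all $\varepsilon\in(0,1)$. Hence the orbit-sampling process is rapidly mixing for the inputs $(\Omega_n,G_n)$.
\end{theorem}

\begin{theorem}\label{thm:B}
As $n\to\infty$, $1-\lambda_*=(2+o(1))/n$. Consequently
$t_{\mathrm{mix}}(\varepsilon)\ge(\tfrac12-o(1))\,n\log\frac1{2\varepsilon}$ uniformly in $\varepsilon\in(0,\frac12)$, and
$t_{\mathrm{mix}}(\varepsilon)=(\tfrac12+o(1))\,n\log\frac1\varepsilon$ uniformly over $\varepsilon$ with $\log(1/\varepsilon)\ge(\log n)^2$.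
\end{theorem}

``Uniformly'' means that the terms $o(1)$ are bounded in absolute value by a function of $n$ alone that tends to $0$. For fixed $\varepsilon<\frac12$ the two theorems together show that $t_{\mathrm{mix}}(\varepsilon)$ has order exactly $n$. Theorem~\ref{thm:A} is proved in Sections~\ref{sec:group}--\ref{sec:A} and does not depend on Theorem~\ref{thm:B}, which is proved in Sections~\ref{sec:lower} and~\ref{sec:upper}.

\section{The process seen from the group}\label{sec:group}

\subsection{Runs, steps and pair-orbits}

For $n\le2$ every permutation of $V$ fixes every graph, so $G_n$ is trivial, $\pi$ is uniform and one step produces $\pi$ exactly. From now on $n\ge3$. Then $S_n$ acts faithfully on $\Omega_n$: if $g(x)\ne x$ and $z\notin\{x,g(x)\}$, then $g$ moves the graph whose only edge is $\{x,z\}$. So $G_n=S_n$, and the stabilizer of $\alpha$ is its automorphism group $\operatorname{Aut}(\alpha)$.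

A \emph{run} of the process is a sequence $\alpha_0,g_1,\alpha_1,g_2,\alpha_2,\dots$ with $g_t$ uniform in $\operatorname{Aut}(\alpha_{t-1})$ and $\alpha_t$ uniform in $\operatorname{fix}(g_t)$. The permutations $g_1,g_2,\dots$ form a Markov chain in their own right. A \emph{step from $g$} is the experiment
\[
g\;\to\;\alpha\;\to\;h,\qquad \alpha\text{ uniform in }\operatorname{fix}(g),\quad A=\operatorname{Aut}(\alpha),\quad h\text{ uniform in }A,
\]
and the letters $g,\alpha,A,h$ keep this meaning throughout. We work with this chain because a uniform graph fixed by a given permutation has a simple description, given below. Let $U$ be the uniform distribution on $\Omega_n$ and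
\[
\tau=\min\{t\ge1: g_t=1\}.
\]
At time $\tau$ the graph $\alpha_\tau$ is drawn from $U$ and the starting state is forgotten, so both theorems come down to the tail of $\tau$.

Cycles of $g\in S_n$ are cycles on $V$, and fixed points count as cycles of length $1$. Let $m(g)$ be the number of cycles, $\kappa(g)$ the number of cycles of length at least $2$ (the \emph{nontrivial} cycles), $\nu(g)$ the number of vertices moved by $g$, and $\ell(g)$ the length of a longest cycle. Counting fixed points in two ways gives $n-\nu(g)=m(g)-\kappa(g)$.

A \emph{pair-orbit} of $g$ is an orbit of $\langle g\rangle$ on the unordered pairs of distinct vertices. A graph is fixed by $g$ exactly when its edge set is a union of pair-orbits. So a uniform $\alpha\in\operatorname{fix}(g)$ is obtained by giving each pair-orbit an independent fair bit, and taking as edges the pairs whose orbit has bit $1$. Pair-orbits lie between two cycles or inside one cycle.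
\begin{itemize}
\item[(P1)] Let $C\ne C'$ be cycles of lengths $r,r'$. A pair-orbit between them has $\operatorname{lcm}(r,r')$ elements, so there are $\gcd(r,r')$ of them. If $r$ and $r'$ are coprime, then in every $\alpha\in\operatorname{fix}(g)$ either all pairs between $C$ and $C'$ are edges or none is.
\item[(P2)] Let $C$ be a cycle of length $r$, identified with $\mathbb Z_r$ so that $g(x)=x+1$. The pair-orbits inside $C$ correspond to the $\lfloor r/2\rfloor$ classes $[x]=\{x,-x\}$, $x\ne0$, the pair $\{x,y\}$ belonging to $[y-x]$. Let $b_x=b_{-x}$ be the bit of $[x]$, let $b_0=0$ and $S=\{x: b_x=1\}$. Then $S$ is a uniformly random symmetric subset of $\mathbb Z_r\setminus\{0\}$, and $\alpha$ induces on $C$ the circulant graph $\operatorname{Cay}(\mathbb Z_r,S)$, in which $x$ and $y$ are adjacent if and only if $y-x\in S$. The reflection $x\mapsto-x$ is an automorphism of this graph, because $S=-S$.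
\item[(P3)] If the length of $C$ is coprime to the lengths of all other cycles of $g$, then the reflection of $C$, extended by the identity on $V\setminus C$, lies in $\operatorname{Aut}(\alpha)$ for every $\alpha\in\operatorname{fix}(g)$. This follows from (P1) and (P2).
\end{itemize}

Since $g\in A$, every orbit of $A$ on $V$ is a union of cycles of $g$. The central event of the proof is
\[
\mathcal O=\{\text{the orbits of }A\text{ on }V\text{ are exactly the cycles of }g\}.
\]
When $\mathcal O$ fails we say that cycles \emph{merge}. In a run, $\mathcal O_s$ denotes this event for the step $g_s\to\alpha_s\to g_{s+1}$.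

\subsection{Three examples}

\begin{example}[Drift and merging]\label{ex:three}
Let $n=3$. If $g$ is a $3$-cycle, there is one pair-orbit, $\alpha$ is empty or complete, and $A=S_3$. The event $\mathcal O$ holds, $h$ is the identity, a transposition or a $3$-cycle with probabilities $\frac16,\frac12,\frac13$, and the mean of $\nu(h)$ is $\frac12\cdot2+\frac13\cdot3=2=\nu(g)-1$. If $g=(1\,2)$, the pair-orbits are $\{12\}$ and $\{13,23\}$, and there are four fixed graphs. For the single edge $12$ and for the path with edges $13,23$ we have $A=\{1,g\}$; the event $\mathcal O$ holds and the mean of $\nu(h)$ is $1=\nu(g)-1$. For the empty and the complete graph the two cycles of $g$ merge, the mean of $\nu(h)$ is $2=\nu(g)$, and $h$ is a $3$-cycle with probability $\frac13$. So without merging the number of moved vertices drops by one on average, while merging can carry the chain away from the identity; here it has probability $\frac12$.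
\end{example}

\begin{example}[One long cycle]\label{ex:one}
Let $n=p\ge5$ be prime and let $g$ be a $p$-cycle. By (P2), $A$ contains the dihedral group of the $2p$ maps $x\mapsto c\pm x$. Suppose that $A$ equals this group, as it does for $S=\{1,-1\}$. The identity is chosen only with probability $1/(2p)$, but with probability $\frac12$ the permutation $h$ is a reflection $x\mapsto c-x$, which has one fixed point and $(p-1)/2$ cycles of length $2$. The long cycle is destroyed at once.
\end{example}

\begin{example}[Two long cycles]\label{ex:two}
Let $n=14$ and let $g$ have two cycles $C_1,C_2\cong\mathbb Z_7$. Let $\alpha$ induce $\operatorname{Cay}(\mathbb Z_7,\{1,-1\})$ on $C_1$ and the empty graph on $C_2$, and join $x\in C_1$ to $y\in C_2$ if and only if $y-x\in W=\{0,1,3\}$. The degrees are $5$ on $C_1$ and $3$ on $C_2$, so $A$ preserves both cycles and acts on $C_1$ by maps $x\mapsto c\pm x$. The neighborhoods $y-W$ of the vertices $y\in C_2$ are distinct, so an automorphism is determined by its action on $C_1$. A reflection of $C_1$ would map $y-W$ to a translate of $W$, and this would have to be a neighborhood,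 that is, a translate of $-W=\{0,4,6\}$. But the gaps between cyclically consecutive elements are $(1,2,4)$ for $W$ and $(1,4,2)$ for $-W$. Hence $A=\langle g\rangle$ has order $7$. With probability $\frac17=\frac2n$ we get $h=1$; otherwise $h$ again consists of two $7$-cycles.
\end{example}

These examples suggest the answer. If $g$ consists of $k$ cycles of prime length $p=n/k$ and the random graph has no symmetry beyond $\langle g\rangle$, the chain keeps this cycle type with probability $1-k/n$. For $k=1$ the reflection rules this out. For $k\ge2$ the random bits between the cycles can destroy the reflection, and the slowest case is $k=2$, with escape probability $2/n$. One guesses a mixing time of order $n$ and a spectral gap close to $2/n$. The work lies in showing that no other cycle type, and no unexpected automorphism group, holds the chain longer.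

\subsection{Plan of the proof}

There are two regimes, separated by a threshold for $m(g)$ that is a power of $\log n$.

\emph{Many cycles} (Section~\ref{sec:many}). The probability of merging is exponentially small in $m(g)$, whatever the cycle lengths. Without merging, $h$ refines the cycles of $g$, so the chain stays in this regime, and $\nu$ drops on average by at least one per step, as in Example~\ref{ex:three}. The identity is reached in $O(n)$ steps.

\emph{Few cycles} (Section~\ref{sec:long}). Now merging cannot be excluded, but $g$ has a long cycle $C$. With probability at least $1/n$ the permutation $h$ fixes a given vertex $v\in C$. We show that the stabilizer $A_v$ typically has many orbits, so that such an $h$ has many cycles. The first regime is reached in $O(n)$ steps.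

This gives Theorem~\ref{thm:A} (Section~\ref{sec:A}). For Theorem~\ref{thm:B} both rates must be improved from $1/n$ to $2/n$; this needs care only when $g$ has a cycle longer than $n/2$ (Section~\ref{sec:lower}). The matching upper bound on the gap shows that Example~\ref{ex:two} is typical (Section~\ref{sec:upper}).

\section{Tools}\label{sec:tools}

\subsection{Group actions}

Let a finite group $B$ act on a finite set $Y$, and let $h$ be uniform in $B$.
\begin{itemize}
\item[(G1)] (Orbit--stabilizer.) For $v\in Y$, $\Pr(h\in B_v)=1/|Bv|$. Also $B_{\sigma v}=\sigma B_v\sigma^{-1}$ for $\sigma\in B$.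
\item[(G2)] (Burnside's lemma.) The expected number of points of $Y$ fixed by $h$ is the number of orbits of $B$ on $Y$.
\item[(G3)] If $B$ is transitive on $Y$ and $B_v$ has $R$ orbits on $Y$, then $h$ fixes some point of $Y$ with probability at least $1/R$.
\item[(G4)] Every cycle on $Y$ of an element of $B$ lies inside an orbit of $B$. So every element of $B$ has at least as many cycles as $B$ has orbits.
\end{itemize}
To prove (G3), let $Z$ be the number of points fixed by $h$. By (G2), $\mathbb E Z=1$. The number of fixed points of $h$ on $Y\times Y$ is $Z^2$, and the orbits of $B$ on $Y\times Y$ correspond to the orbits of $B_v$ on $Y$, since each of them contains a pair $(v,y)$, and $(v,y)$, $(v,y')$ are in the same orbit exactly when $y'\in B_vy$. So $\mathbb E Z^2=R$ by (G2), and the Cauchy--Schwarz inequality gives $1=(\mathbb EZ)^2\le\mathbb E[Z^2]\Pr(Z\ge1)=R\Pr(Z\ge1)$.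

\subsection{Markov chains}

Let $\bar d(t)=\max_{\alpha,\beta}\|P^t(\alpha,\cdot)-P^t(\beta,\cdot)\|$. For a real function $f$ on $\Omega_n$ let $\operatorname{osc}(f)=\max f-\min f$; then $|\sum_\alpha f(\alpha)(\mu(\alpha)-\mu'(\alpha))|\le\|\mu-\mu'\|\operatorname{osc}(f)$.
\begin{itemize}
\item[(M1)] (Standard facts.) $\|\mu P-\mu'P\|\le\|\mu-\mu'\|$; $d$ is non-increasing; $d\le\bar d\le2d$; and $\bar d(s+t)\le\bar d(s)\bar d(t)$.
\item[(M2)] If $P^t(\alpha,\cdot)\ge\eta\,U$ pointwise for all $\alpha$, then $\bar d(t)\le1-\eta$, because any two rows of $P^t$ share the mass $\eta U$.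
\item[(M3)] $\lambda_*^t\le\bar d(t)$ for all $t$.
\item[(M4)] If $\mathcal B\subseteq\Omega_n$ has $0<\pi(\mathcal B)<1$ and $P(\alpha,\Omega_n\setminus\mathcal B)\le\zeta$ for all $\alpha\in\mathcal B$, then $1-\lambda_*\le\zeta/(1-\pi(\mathcal B))$.
\end{itemize}
For (M3), let $Pf=\lambda f$ with $\lambda\ne1$ and $f\neq0$ real. Constants have eigenvalue $1$, so $\operatorname{osc}(f)>0$. Choosing $\alpha,\beta$ with $f(\alpha)-f(\beta)=\operatorname{osc}(f)$ gives $|\lambda|^t\operatorname{osc}(f)=|P^tf(\alpha)-P^tf(\beta)|\le\bar d(t)\operatorname{osc}(f)$. For (M4), recall the variational description of the second largest eigenvalue $\lambda_2$ of a reversible chain: $1-\lambda_2$ is the minimum, over non-constant $f$, of the Rayleigh quotient $\mathcal E(f)/\operatorname{Var}_\pi(f)$, where $\mathcal E(f)=\frac12\sum_{\alpha,\beta}\pi(\alpha)P(\alpha,\beta)(f(\alpha)-f(\beta))^2$. For the indicator function of $\mathcal B$, reversibility gives $\mathcal E(f)=\sum_{\alpha\in\mathcal B,\,\beta\notin\mathcal B}\pi(\alpha)P(\alpha,\beta)\le\zeta\,\pi(\mathcal B)$, the variance is $\pi(\mathcal B)(1-\pi(\mathcal B))$,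 and $\lambda_2\le\lambda_*$.

\subsection{Regeneration at the identity}

At time $\tau$ the state has distribution $U$, but different runs reach $\tau$ at different times, and $U$ is not stationary. It is nearly stationary, however: from a graph with trivial automorphism group the chain must choose the identity again. Let $u$ be the probability that a $U$-random graph has trivial automorphism group.

\begin{lemma}\label{lem:regen}
For every $t\ge1$ and every starting state $\alpha_0=\alpha$,
\[
P^t(\alpha,\cdot)\ge\Pr(\tau\le t)\,u^t\,U\quad\text{pointwise},\qquad \|P^t(\alpha,\cdot)-U\|\le\Pr(\tau>t)+t(1-u).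
\]
\end{lemma}

\begin{proof}
The event $\{\tau=k\}$ is determined by $g_1,\dots,g_k$. Given this event, $\alpha_k$ has distribution $U$ and $\alpha_k,\alpha_{k+1},\dots$ evolves according to $P$. Hence, for some distribution $\mu$,
\begin{equation}\label{eq:decomp}
P^t(\alpha,\cdot)=\sum_{k=1}^t\Pr(\tau=k)\,UP^{t-k}+\Pr(\tau>t)\,\mu .
\end{equation}
If $\operatorname{Aut}(\beta)=1$ then $P(\beta,\cdot)=U$, so $UP=uU+(1-u)\mu'$ for some distribution $\mu'$. Therefore $UP^j\ge u^jU$ by induction. Also $\|UP-U\|\le1-u$, so $\|UP^j-U\|\le\sum_{i<j}\|UP^{i+1}-UP^i\|\le j(1-u)$ by (M1). Insert both bounds in \eqref{eq:decomp}.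
\end{proof}

\section{Many cycles: orbits do not merge}\label{sec:many}

We do not know the group $A$, and we need a bound that holds for all cycle lengths. The way around both problems is to use only one consequence of merging, a coincidence of degrees. Let $C_1,\dots,C_m$ be the cycles of $g$, and suppose first that $C_1\cup C_2$ is an orbit of $A$ and that the other cycles are orbits by themselves. An automorphism that maps $x\in C_1$ to $x'\in C_2$ preserves $C_j$ for $j\ge3$, so $x$ and $x'$ have the same number of neighbors in $C_j$. Flipping the bit of one pair-orbit between $C_1$ and $C_j$ changes this number for $x$ and not for $x'$. So the two numbers agree with probability at most $\frac12$, independently for the $m-2$ values of $j$, and this pattern of merging has probability at most $2^{-(m-2)}$. For $g=1$ this is exactly the probability that a given transposition is an automorphism. The lemma extends the argument to all patterns of merging. When blocks of several cycles face each other the degree conditions are no longer independent, and the number of patterns is more than exponential in $m$.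

\begin{lemma}\label{lem:merge}
In a step from a permutation $g$ with $m(g)=m$, $\Pr(\mathcal O^c)\le8m^2\,2^{-m/8}$.
\end{lemma}

\begin{proof}
For each pair $i\ne j$ in $[m]=\{1,\dots,m\}$ choose one pair-orbit $E_{ij}=E_{ji}$ between $C_i$ and $C_j$, with bit $X_{ij}=X_{ji}$. Since $g$ preserves $E_{ij}$ and is transitive on $C_i$, every vertex of $C_i$ lies in the same number $w_{ij}\ge1$ of pairs of $E_{ij}$. For $B\subseteq[m]$ let $\delta_i(B)$ be the number of neighbors in $\bigcup_{j\in B}C_j$ of a vertex of $C_i$; it does not depend on the vertex, because $g\in A$. For $j\in B\setminus\{i\}$, changing $X_{ij}$ from $0$ to $1$ raises $\delta_i(B)$ by $w_{ij}$.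

\emph{The degree conditions.} If $\mathcal O$ fails, the orbits of $A$ define a partition $\Pi$ of $[m]$ into $t<m$ blocks. Automorphisms preserve each orbit, so $\delta_i(B)=\delta_{i'}(B)$ whenever $B\in\Pi$ and $i,i'$ lie in a common block. For a fixed partition $\Pi$, call this event $E(\Pi)$. It is the intersection, over the blocks $B$ and the unordered pairs of distinct blocks $B,B'$, of the events
\begin{itemize}
\item $E(B)$: $\delta_i(B)$ is constant over $i\in B$;
\item $E(B,B')$: $\delta_i(B')$ is constant over $i\in B$, and $\delta_j(B)$ is constant over $j\in B'$.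
\end{itemize}
The event $E(B)$ depends on the pair-orbits inside $\bigcup_{i\in B}C_i$, and $E(B,B')$ on those between the two unions. These sets of bits are disjoint, so the events are independent. Let $k=|B|$ and $k'=|B'|$. In each of the following estimates we condition on all bits except a few \emph{free} ones and count the assignments of the free bits for which the event can hold; the numbers $c_i$, $c'_j$ are determined by the conditioning.

(a) \emph{If $k\ge2$, then $\Pr(E(B))\le2^{-(k-2)}$.} Fix $i_0\in B$ and let the $k-1$ bits $X_{ii_0}$, $i\in B\setminus\{i_0\}$, be free. For such $i$, $\delta_i(B)=c_i+w_{ii_0}X_{ii_0}$. The common value of the $\delta_i(B)$ is one of the two numbers $c_{i_1},c_{i_1}+w_{i_1i_0}$ for one fixed $i_1\ne i_0$, and since all $w_{ii_0}$ are nonzero it determines every free bit. At most $2$ of the $2^{k-1}$ assignments work.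

(b) \emph{If $k'=1$, then $\Pr(E(B,B'))\le2^{-(k-1)}$}, and the same with the roles exchanged if $k=1$. With $B'=\{j\}$ let the $k$ bits $X_{ij}$, $i\in B$, be free. Since $\delta_i(B')=c_i+w_{ij}X_{ij}$, any one of these bits determines the common value and then all the other bits. At most $2$ of the $2^k$ assignments work.

(c) \emph{If $k,k'\ge2$, then $\Pr(E(B,B'))\le2\cdot2^{-(k-1)-(k'-1)}$.} Fix $i_0\in B$ and $j_0\in B'$, and let the bits $X_{ij_0}$ ($i\in B\setminus\{i_0\}$) and $X_{i_0j}$ ($j\in B'\setminus\{j_0\}$) be free. For $i\ne i_0$, $\delta_i(B')=c_i+w_{ij_0}X_{ij_0}$, so the common value of the $\delta_i(B')$ is one of two numbers and determines all $X_{ij_0}$. The number $\delta_{j_0}(B)$ involves no free bit other than the $X_{ij_0}$, so it is now determined. For $j\ne j_0$, $\delta_j(B)=c'_j+w_{ji_0}X_{i_0j}$ must equal $\delta_{j_0}(B)$, which determines all $X_{i_0j}$. At most $2$ of the $2^{(k-1)+(k'-1)}$ assignments work.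

\emph{One partition.} Let $e=m-t=\sum_B(|B|-1)\ge1$, and let $s$ be the number of blocks of size at least $2$; then $s\le\min(e,t)$. We add the exponents of $\frac12$. The estimates (a) contribute $\sum_{|B|\ge2}(|B|-2)=e-s$. By (b) and (c), a pair of blocks contributes $(k-1)+(k'-1)$, less $1$ if both have size at least $2$. Each block lies in $t-1$ pairs, so the pairs contribute $(t-1)e-\binom s2$. Thus
\begin{equation}\label{eq:EPi}
\Pr(E(\Pi))\le2^{-[te-s(s+1)/2]}.
\end{equation}
For $t=m-1$ we have $e=s=1$, and \eqref{eq:EPi} is the bound $2^{-(m-2)}$ found above. It remains to sum over $\Pi$. We count partitions with few blocks by $t$ and partitions with many blocks by $e$.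

\emph{Partitions with $t\le m/4$.} Using $s\le t$,
\[
te-\frac{s(s+1)}2\ge t\Bigl(m-t-\frac{t+1}2\Bigr)=t\Bigl(m-\frac{3t}2-\frac12\Bigr)\ge t\Bigl(\frac{5m}8-\frac12\Bigr).
\]
There are at most $t^m/t!$ partitions into $t$ blocks, as each arises from $t!$ maps $[m]\to[t]$. Moreover $t2^{-5t/8}\le2^{-1/4}$ for all integers $t\ge1$: the value is $2^{-5/8}$ at $t=1$ and $2^{-1/4}$ at $t=2$, and for $t\ge2$ the ratio of consecutive values is at most $\frac32\cdot2^{-5/8}<1$. So these partitions contribute at most
\[
\sum_{t\ge1}\bigl(t2^{-5t/8}\bigr)^m\frac{2^{t/2}}{t!}\le2^{-m/4}e^{\sqrt2}\le5\cdot2^{-m/4}.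
\]

\emph{Partitions with $t>m/4$.} As $t$ is an integer, $4t\ge m+1$, so $t-1\ge(m-3)/4$. From $s\le e$ and $s\le t$ we get $s(s+1)/2\le e(t+1)/2$, so the exponent in \eqref{eq:EPi} is at least $e(t-1)/2\ge e(m-3)/8$. A partition is determined by the $e$ pairs $(i,\min B)$ in which $i$ is a non-minimal element of its block $B$, so at most $m^{2e}$ partitions have a given value of $e$. With $x=m^22^{-(m-3)/8}$, the probability that $E(\Pi)$ holds for one of these partitions is at most $\sum_{e\ge1}x^e\le2x$ if $x\le\frac12$, and it is at most $1<2x$ if $x>\frac12$.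

Since $2x=2^{11/8}m^22^{-m/8}\le3m^22^{-m/8}$, the two contributions add up to at most $8m^22^{-m/8}$.
\end{proof}

\begin{corollary}\label{cor:merge}
We have $1-u\le8n^22^{-n/8}$. If $m(g)\ge k\ge24$, then $\Pr(\mathcal O^c)\le8k^22^{-k/8}$.
\end{corollary}

\begin{proof}
For $g=1$, $\alpha$ has distribution $U$, $m(g)=n$, and $\mathcal O$ says that $A=1$. The function $x^22^{-x/8}$ is decreasing for $x\ge16/\log2$, and $16/\log2<24$.
\end{proof}

The next lemma says what is gained when cycles do not merge.

\begin{lemma}\label{lem:drift}
On the event $\mathcal O$, every cycle of $h$ lies inside a cycle of $g$; hence $m(h)\ge m(g)$, $\nu(h)\le\nu(g)$, $\ell(h)\le\ell(g)$, and $h=1$ if $g=1$. Moreover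
\begin{equation}\label{eq:drift}
\mathbb E[\nu(h)\mathbf 1_{\mathcal O}]\le\nu(g)-\kappa(g).
\end{equation}
\end{lemma}

\begin{proof}
The first statement is (G4). If $\alpha$ satisfies $\mathcal O$, then $A$ has $m(g)$ orbits, so by (G2) $\mathbb E[\nu(h)\mid\alpha]=n-m(g)=\nu(g)-\kappa(g)$. This number is nonnegative; average over $\alpha$.
\end{proof}

\section{A long cycle: the stabilizer of a vertex has many orbits}\label{sec:long}

If $g$ has few cycles, Lemma~\ref{lem:merge} says nothing, and Example~\ref{ex:three} shows that merging can be likely. But then $g$ has a long cycle $C\cong\mathbb Z_r$, which carries the $\lfloor r/2\rfloor$ independent bits of (P2). We want to show that the stabilizer $A_0$ of the vertex $0\in C$ has many orbits, again without knowing $A$. For this we need a function on $C$ that is invariant under $A_0$ and takes many values. Adjacency to $0$ takes two values, and the degree is constant on $C$. The next candidate is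
\[
\gamma(y)=\text{the number of common neighbors of $0$ and $y$}\qquad(y\in C).
\]
An element of $A_0$ that maps $y$ to $y'$ maps the common neighbors of $0,y$ onto those of $0,y'$, so $\gamma$ takes the same value at points of $C$ in the same $A_0$-orbit. Applying $g^y$ to the pair $0,-y$ gives $\gamma(-y)=\gamma(y)$. This symmetry cannot be broken, since the reflection may belong to $A_0$ by (P3), and so we compare $\gamma(y)$ and $\gamma(z)$ only for $1\le y<z<r/2$. A vertex $x\in C$ is adjacent to $0$ and $y$ exactly when $b_x=b_{x-y}=1$, so
\begin{equation}\label{eq:gamma}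
\gamma(y)=\sum_{x\in\mathbb Z_r}b_xb_{x-y}+\Gamma(y),
\end{equation}
where $\Gamma(y)$ counts common neighbors outside $C$ and depends only on pair-orbits not inside $C$.

The difference $\gamma(y)-\gamma(z)$ is a quadratic polynomial in the bits. For $r=7$ the sum in \eqref{eq:gamma} is $2b_1b_2+2b_2b_3+b_3$ for $y=1$. Here each product of two different bits appears twice, and the term $b_3=b_4b_3$ comes from $x=4$, where $x$ and $x-y$ lie in the same class. We shall avoid such degenerate terms and choose a set of bits no two of which occur in a common product. Given all other bits, the polynomial is linear in the chosen ones, and the following anti-concentration bound applies.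

\begin{lemma}[Littlewood--Offord bound; Erd\H{o}s]\label{lem:LO}
Let $M\ge1$, let $a_1,\dots,a_M$ be nonzero reals and $\xi_1,\dots,\xi_M$ independent fair bits. Then for every real $x$,
\[
\Pr\Bigl(\sum_ia_i\xi_i=x\Bigr)\le\binom M{\lfloor M/2\rfloor}2^{-M}\le M^{-1/2}.
\]
\end{lemma}

\begin{proof}
Replacing $\xi_i$ by $1-\xi_i$ where $a_i<0$, and shifting $x$, we may take all $a_i>0$. Then no two of the sets $\{i:\xi_i=1\}$ that give the sum $x$ are nested. Sperner's theorem says that a family of subsets of an $M$-element set, none containing another, has at most $\binom M{\lfloor M/2\rfloor}$ members. For the last inequality, $\binom{2k}k4^{-k}\le(2k+1)^{-1/2}$ by induction: passing from $k$ to $k+1$ multiplies the left side by $\frac{2k+1}{2k+2}$, and $(2k+1)(2k+3)\le(2k+2)^2$. This covers $M=2k$, and also $M=2k-1$ because $\binom{2k-1}{k-1}2^{-(2k-1)}=\binom{2k}k4^{-k}$.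
\end{proof}

\begin{lemma}\label{lem:long}
Consider a step from $g$, and let $C\cong\mathbb Z_r$ be a cycle of $g$. For integers $1\le y<z<r/2$, $\Pr(\gamma(y)=\gamma(z))\le40/\sqrt r$. Consequently:
\begin{enumerate}
\item[(a)] if $K\le(r-1)/2$, then, except with probability at most $20K^2/\sqrt r$, the group $A_v$ has at least $K$ orbits on $V$ for every $v\in C$;
\item[(b)] if $r\ge2$, then, except with probability at most $500/\sqrt r$, for every $v\in C$ no orbit of $A_v$ contains more than $r/2$ points of $C$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $r\ge44$; otherwise $40/\sqrt r>1$.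

\emph{Admissible residues.} Call $q\in\mathbb Z_r$ \emph{admissible} if $2q\notin\{0,\pm y,\pm z,\pm(y+z),\pm(y-z)\}$ and $q\notin\{\pm y,\pm z\}$. An equation $2q=a$ has at most two solutions in $\mathbb Z_r$, so at most $18+4=22$ residues are not admissible. For admissible $q$ the six classes $[0],[q],[q-y],[q+y],[q-z],[q+z]$ are distinct. Indeed, let $e\ne e'$ be two of the integers $0,\pm y,\pm z$. If $q+e=q+e'$ in $\mathbb Z_r$, then $r$ divides one of $y,z,2y,2z,z+y,z-y$, all of which lie strictly between $0$ and $r$ because $0<y<z<r/2$. If $q+e=-(q+e')$, then $2q=-(e+e')$, which is one of the nine excluded values. If $q+e=0$, then $q\in\{0,\pm y,\pm z\}$, which is excluded as well.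

The terms of $\sum_xb_xb_{x-y}$ that contain the bit of $[q]$ are those with $x=\pm q$ or $x-y=\pm q$, that is, $x\in\{q,-q,q+y,y-q\}$. These four values are distinct because $y\ne0$ and $2q\notin\{0,\pm y\}$, and the terms are $b_qb_{q-y}$, $b_qb_{q+y}$, $b_{q+y}b_q$, $b_{q-y}b_q$, with sum $2b_q(b_{q-y}+b_{q+y})$. The same computation holds with $z$ in place of $y$.

\emph{Linearization.} Let $\mathcal N(q)=\{[q],[q\pm y],[q\pm z]\}$. Its classes contain at most $10$ residues, and $\mathcal N(q')$ meets $\mathcal N(q)$ only if $q'+e$ is one of them for one of the five values of $e$. So at most $50$ residues $q'$ have $\mathcal N(q')\cap\mathcal N(q)\ne\emptyset$. Choosing greedily, we find a set $Q$ of admissible residues with pairwise disjoint $\mathcal N(q)$ and $|Q|\ge(r-22)/50\ge r/100$. No product in $\gamma(y)-\gamma(z)$ contains two of the bits $b_q$, $q\in Q$, because the partner of $b_q$ belongs to $\mathcal N(q)\setminus\{[q]\}$. Hence, given all bits other than $b_q$ ($q\in Q$),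
\[
\gamma(y)-\gamma(z)=\mathrm{const}+\sum_{q\in Q}a_qb_q,\qquad a_q=2\,(b_{q-y}+b_{q+y}-b_{q-z}-b_{q+z}).
\]
Each $a_q$ is a function of four independent fair bits, and these quadruples are disjoint from each other and from the bits $b_q$, $q\in Q$. The sum of two fair bits is $0,1,2$ with probabilities $\frac14,\frac12,\frac14$, so $a_q=0$ with probability $\frac1{16}+\frac4{16}+\frac1{16}=\frac38$. The number of nonzero $a_q$ has mean $\frac58|Q|$ and variance $\frac{15}{64}|Q|$. By Chebyshev's inequality it is less than $|Q|/4$ with probability at most $\frac{15}{64}|Q|\big/(\frac38|Q|)^2=\frac5{3|Q|}$. If it is at least $|Q|/4$, then Lemma~\ref{lem:LO}, applied to the bits with nonzero coefficient, bounds the conditional probability of $\gamma(y)=\gamma(z)$ by $2/\sqrt{|Q|}$. In total the probability is at most $4/\sqrt{|Q|}\le40/\sqrt r$.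

\emph{From $0$ to all $v$.} By (G1), $A_v=g^vA_0g^{-v}$, so the orbits of $A_v$ are the images of the orbits of $A_0$ under $g^v$, which maps $C$ onto $C$. It therefore suffices to prove (a) and (b) for $v=0$.

(a) The expected number of pairs $y<z$ in $\{1,\dots,K\}$ with $\gamma(y)=\gamma(z)$ is at most $\binom K2\frac{40}{\sqrt r}\le20K^2/\sqrt r$; the hypothesis on $K$ ensures $z<r/2$. If there is no such pair, then $1,\dots,K$ lie in distinct orbits of $A_0$.

(b) Let $r\ge10$; otherwise the bound exceeds $1$. Let $I=\{y:1\le y<r/2\}$. The expected number of pairs $y<z$ in $I$ with $\gamma(y)=\gamma(z)$ is at most $\frac{r^2}8\cdot\frac{40}{\sqrt r}=5r^{3/2}$. Suppose that an orbit of $A_0$ contains more than $r/2$ points of $C$. It does not contain $0$, which is an orbit by itself. Discard the point $r/2$ if $r$ is even, and replace each remaining point $x$ by the element of $[x]$ in $I$. Since $\gamma(-x)=\gamma(x)$, this yields $k\ge\frac r4-\frac12\ge\frac r5\ge2$ elements of $I$ with the same value of $\gamma$, hence $\binom k2\ge k^2/4\ge r^2/100$ coincident pairs. By Markov's inequality this has probability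 at most $5r^{3/2}/(r^2/100)=500/\sqrt r$.
\end{proof}

Part (a) is all that Theorem~\ref{thm:A} needs; part (b) is used in Section~\ref{sec:lower}.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

The threshold $K$ between the two regimes must be large enough that merging is unlikely to occur at all during $O(n)$ steps, and small enough that the error in Lemma~\ref{lem:long}(a), with $r>n/K$, tends to $0$. Let $K=\lceil200\log_2n\rceil$. By Corollary~\ref{cor:merge}, for large $n$,
\begin{equation}\label{eq:K}
m(g)\ge K\ \Longrightarrow\ \Pr(\mathcal O^c)\le8K^2n^{-25}\le n^{-20}.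
\end{equation}

\begin{lemma}\label{lem:phase1}
For large $n$, if $m(g)<K$ then $\Pr(m(h)\ge K)\ge\frac1{2n}$.
\end{lemma}

\begin{proof}
Let $C$ be a longest cycle of $g$, of length $r>n/K$, and let $v\in C$. For large $n$ we have $K\le(r-1)/2$ and $20K^2/\sqrt r\le20K^{5/2}n^{-1/2}\le\frac12$. By Lemma~\ref{lem:long}(a), with probability at least $\frac12$ the group $A_v$ has at least $K$ orbits. Given such an $\alpha$, $\Pr(h\in A_v)=1/|Av|\ge1/n$ by (G1), and $h\in A_v$ implies $m(h)\ge K$ by (G4).
\end{proof}

In the second regime the drift \eqref{eq:drift} holds only on $\mathcal O$; after a failure, $\nu$ may jump to $n$ and the number of cycles may drop below $K$. We therefore set the potential to $0$ at the first failure and pay for failures separately.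

\begin{lemma}\label{lem:phase2}
For large $n$, if the chain of permutations is started at $g_0$ with $m(g_0)\ge K$, then $\Pr(g_{2n}=1)\ge\frac13$.
\end{lemma}

\begin{proof}
Let $D_s=\nu(g_s)$ if $\mathcal O_0,\dots,\mathcal O_{s-1}$ all hold, and $D_s=0$ otherwise. If $D_s=0$ then $D_{s+1}=0$: either some $\mathcal O_i$ with $i\le s$ fails, or $g_s=1$ and $\mathcal O_s$ holds, so that $g_{s+1}=1$ by Lemma~\ref{lem:drift}. If $D_s>0$ then $g_s\ne1$, so $\kappa(g_s)\ge1$, and by \eqref{eq:drift} the conditional expectation of $D_{s+1}=\nu(g_{s+1})\mathbf 1_{\mathcal O_s}$ given the run up to $g_s$ is at most $D_s-1$. Hence $\mathbb ED_{s+1}\le\mathbb ED_s-\Pr(D_s>0)$, and $\Pr(D_s>0)$ is non-increasing in $s$. Summing over $0\le s<2n$,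
\[
2n\Pr(D_{2n}>0)\le\sum_{s<2n}\Pr(D_s>0)\le D_0\le n,
\]
so $\Pr(D_{2n}=0)\ge\frac12$. If $\mathcal O_0,\dots,\mathcal O_{s-1}$ hold, then $m(g_s)\ge K$ by Lemma~\ref{lem:drift}, so by \eqref{eq:K} the first failure occurs at step $s$ with probability at most $n^{-20}$. If $D_{2n}=0$ and none of $\mathcal O_0,\dots,\mathcal O_{2n-1}$ fails, then $g_{2n}=1$. This has probability at least $\frac12-2n^{-19}\ge\frac13$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $n$ be large and $\alpha_0$ arbitrary. Let $J=\min\{s\ge1:m(g_s)\ge K\}$. By Lemma~\ref{lem:phase1}, $\Pr(J>2n+1)\le(1-\frac1{2n})^{2n}\le e^{-1}$. Given $J=j$ and $g_j$, the Markov property and Lemma~\ref{lem:phase2} give $g_{j+2n}=1$ with probability at least $\frac13$. Since $4n+1\le5n$, we get $\Pr(\tau\le5n)\ge\frac13(1-e^{-1})\ge\frac15$. By Corollary~\ref{cor:merge}, $u^{5n}\ge1-5n(1-u)\ge\frac12$ for large $n$. Lemma~\ref{lem:regen} now gives $P^{5n}(\alpha,\cdot)\ge\frac1{10}U$ for all $\alpha$ and all $n\ge n_0$, where $n_0$ is an absolute constant. By (M2) and (M1), $d(5nk)\le\bar d(5n)^k\le(9/10)^k$. With $k=\lceil\log(1/\varepsilon)/\log(10/9)\rceil$,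
\[
t_{\mathrm{mix}}(\varepsilon)\le5n\Bigl(1+\frac{\log(1/\varepsilon)}{\log(10/9)}\Bigr)\qquad(n\ge n_0).
\]
For $3\le n<n_0$, the term $g=1$ in \eqref{eq:P} gives $P(\alpha,\cdot)\ge\frac1{n!}U$, so $d(k)\le(1-1/n!)^k\le e^{-k/n!}$ and $t_{\mathrm{mix}}(\varepsilon)\le1+n!\log(1/\varepsilon)$. For $n\le2$, $t_{\mathrm{mix}}(\varepsilon)\le1$. So $c=\max\{5/\log(10/9),\,n_0!\}$ works for all $n$, and $\varphi(n,x)=cn(1+x)$ is the required polynomial.
\end{proof}

\section{The spectral gap: lower bound}\label{sec:lower}

In this section and the next, $n$ is large and $o(1)$ denotes a quantity bounded in absolute value by a function of $n$ alone that tends to $0$. By (M3) and Lemma~\ref{lem:regen}, a lower bound $(2-o(1))/n$ for the gap follows from a tail bound $\Pr(\tau>t_0)\le e^{-(2-o(1))t_0/n}$ at one suitable time $t_0$. The estimate below carries a factor polynomial in $n$, which is absorbed only if $t_0/n$ is much larger than $\log n$; and the probability of merging must be smaller than $e^{-2t_0/n}$, which forces a threshold much larger than $t_0/n$. We take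
\[
t_0=\lceil n(\log n)^{3/2}\rceil,\qquad L=\lceil(\log_2n)^2\rceil .
\]
By Corollary~\ref{cor:merge}, and since $8L^2\le2^{L/72}$ for large $n$,
\begin{equation}\label{eq:L}
m(g)\ge L\ \Longrightarrow\ \Pr(\mathcal O^c)\le2^{-L/9}.
\end{equation}

The arguments of Section~\ref{sec:A} give the rate $1/n$ in both regimes: a given vertex is fixed with probability at least $1/n$, and $\nu\le n$ drops by at least $1$. If all cycles have length at most $n/2$, small refinements give $2/n$. A cycle longer than $n/2$ needs new arguments in both regimes.

\subsection{Groups acting on a random circulant graph}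

Let $C\cong\mathbb Z_r$ be a cycle with $r>n/2$ that is an orbit of $A$, and let $H$ be the group induced by $A$ on $C$. It contains $\rho:x\mapsto x+1$ and preserves $\operatorname{Cay}(\mathbb Z_r,S)$. By Lemma~\ref{lem:long}(a) it is enough that $h$ fixes \emph{some} point of $C$, and by (G3) this has probability at least $1/R$, where $R$ is the number of orbits of $H_0$ on $\mathbb Z_r$. For the dihedral group $R=\lfloor r/2\rfloor+1$, which is what we want. For $H=\langle\rho\rangle$ we have $R=r$, and this case will be treated by hand. There are groups in between. If $4\mid r$, the map $x\mapsto(1+\frac r2)x$ fixes the even residues and adds $r/2$ to the odd ones; together with $\rho$ it generates the group of maps $x\mapsto ax+c$ with $a\in\{1,1+\frac r2\}$, for which $R=\frac r2+\frac r4$. This group preserves the graph only if the set of odd elements of $S$ is invariant under adding $r/2$. The next lemma shows that every stabilizer that fixes a large proportion of the points forces a coincidence of this kind, which a random $S$ avoids. The group $H$ depends on edges outside $C$ and need not be the full automorphism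 group of the circulant graph, so the statement must cover all subgroups at once.

\begin{lemma}\label{lem:circ}
Let $n/2<r\le n$, let $S$ be a uniformly random symmetric subset of $\mathbb Z_r\setminus\{0\}$, and let $k_0=\lfloor\log n\rfloor$. With probability $1-o(1)$, every group $H$ with $\rho\in H\le\operatorname{Aut}(\operatorname{Cay}(\mathbb Z_r,S))$ satisfies $H=\langle\rho\rangle$ or $R\le\frac r2(1+\frac1{k_0})$, where $R$ is the number of orbits of $H_0$ on $\mathbb Z_r$.
\end{lemma}

\begin{proof}
If $H_0=1$, then $|H|=r$ by orbit--stabilizer and $H=\langle\rho\rangle$. Let $H_0\ne1$.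

\emph{The points fixed by $H_0$.} Let $F=\{x:H_x=H_0\}$. All point stabilizers have the same order, so $H_0\le H_x$ implies $H_0=H_x$; thus $F$ is the set of points fixed by all of $H_0$. By (G1), $H_{x+y}=\rho^yH_x\rho^{-y}$. If $x,y\in F$ then $H_{x+y}=\rho^yH_0\rho^{-y}=H_y=H_0$, so $F$ is a subgroup of $\mathbb Z_r$. It is proper since $H_0\ne1$. Let $f=|F|$ and $k=r/f\ge2$, so that $F=k\mathbb Z_r$. Points outside $F$ lie in $H_0$-orbits of size at least $2$, so
\begin{equation}\label{eq:R}
R\le f+\frac{r-f}2=\frac r2\Bigl(1+\frac1k\Bigr).
\end{equation}
It suffices to show that with probability $1-o(1)$ no $H$ has $2\le k<k_0$.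

\emph{The action on cosets.} Conjugating by $\rho^{-y}$ shows that $H_x=H_y$ if and only if $x-y\in F$. The relation $H_x=H_y$ is invariant under $H$ by (G1), so $H$ permutes the cosets of $F$. Consider the elements of $H$ that map a given coset to itself. They act on it transitively, since $\rho^k$ is among them, and an element that fixes one point of the coset fixes all its points. So the group they induce on the coset has order $f$, and it equals the group of translations by $F$, which $\rho^k$ induces. In other words, an element of $H$ that maps a coset to itself acts on it as a translation by an element of $F$. Let $N$ be the normal subgroup of $H$ that maps every coset to itself. With $b_x=\mathbf 1\{x\in S\}$, we claim: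
\begin{equation}\label{eq:pattern}
\text{there are }a\notin F,\ c\ne0\text{ with }a+c\notin F\text{ and }b_x=b_{x+c}\text{ for all }x\in a+F.
\end{equation}
Every $\sigma\in H_0$ preserves the neighborhood $S$ of $0$, so it is enough to find $\sigma\in H_0$ with $\sigma(x)=x+c$ on $a+F$, for such $a$ and $c$.

(i) Suppose $1\ne\sigma\in N\cap H_0$. Then $\sigma$ fixes $F$ pointwise and acts on each coset as a translation by an element of $F$. On some coset $a+F\ne F$ this is a translation by $c\in F\setminus\{0\}$, and $a+c\notin F$.

(ii) Suppose $N\cap H_0=1$. Then $N$ acts on $F$ by translations, and faithfully, because an element acting trivially on $F$ lies in $N\cap H_0$. Let $1\ne\sigma\in H_0$. The elements $\sigma\rho^k\sigma^{-1}$ and $\rho^k$ both lie in $N$, and they agree on $F$ because $\sigma$ fixes $F$ pointwise. By faithfulness they are equal, so $\sigma$ commutes with $\rho^k$. Since $\sigma\notin N$, it maps some coset $a+F$ to a different coset, and neither of the two is $F$, as $\sigma(F)=F$. Put $c=\sigma(a)-a\notin F$. Commutation gives $\sigma(a+jk)=\sigma(a)+jk$ for all $j$, that is, $\sigma(x)=x+c$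 on $a+F$.

\emph{The probability of \eqref{eq:pattern}.} The condition involves only $S$ and the triple $(k,a+F,c)$, not $H$. Fix the triple. Let $\mathcal Y$ be the set of classes $[x]$ that meet $(a+F)\cup(a+c+F)$, and form a graph on $\mathcal Y$ with edges $[x][x+c]$, $x\in a+F$, loops allowed. Neither coset contains $0$, so $[0]\notin\mathcal Y$ and the classes in $\mathcal Y$ carry independent fair bits. Condition \eqref{eq:pattern} says that the bits are constant on components. Every class in $\mathcal Y$ lies on an edge. A loop requires $x+c=-x$, since $c\ne0$, and $2x=-c$ has at most two solutions. So at most two components are single classes, and there are at most $|\mathcal Y|/2+1$ components. As $|\mathcal Y|\ge f/2$, the probability is at most $2^{|\mathcal Y|/2+1-|\mathcal Y|}\le2^{1-f/4}$. For $k<k_0$ we have $f>r/k_0$, and there are at most $k_0\cdot k_0\cdot r$ triples. The total probability is at most $k_0^2\,r\,2^{1-r/(4k_0)}\le k_0^2\,n\,2^{1-n/(8k_0)}=o(1)$. Outside this event every $H$ with $H_0\ne1$ has $k\ge k_0$, and \eqref{eq:R} finishes the proof.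
\end{proof}

\subsection{Few cycles}

\begin{proposition}\label{prop:few}
If $m(g)<L$, then $\Pr(m(h)\ge L)\ge(2-o(1))/n$.
\end{proposition}

\begin{proof}
Let $C\cong\mathbb Z_r$ be a longest cycle, $r\ge n/L$, and let $v\in C$. Consider the events
\begin{itemize}
\item $E_1$: $A_x$ has at least $L$ orbits on $V$ for every $x\in C$;
\item $E_2$: $C$ is an orbit of $A$.
\end{itemize}
By Lemma~\ref{lem:long}(a), $E_1$ fails with probability at most $20L^{5/2}n^{-1/2}=o(1)$. If $E_2$ fails, then $\deg(x)=\deg(v)$ for the vertices $x$ of some other cycle. For such $x$, neither $\deg(x)$ nor $\deg(v)-|S|$ depends on the bits inside $C$, and $|S|$ is a sum of $\lfloor r/2\rfloor\ge(r-1)/2$ independent fair bits with coefficients $|[y]|\in\{1,2\}$. By Lemma~\ref{lem:LO}, $\Pr(\deg(x)=\deg(v))\le((r-1)/2)^{-1/2}\le2/\sqrt r$. Degrees are constant on cycles and there are fewer than $L$ other cycles, so $E_2$ fails with probability at most $2L^{3/2}n^{-1/2}=o(1)$. On $E_1$, if $h$ fixes a point of $C$ then $m(h)\ge L$ by (G4).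

Let $r\le n/2$. On $E_1\cap E_2$, $\Pr(h\in A_v\mid\alpha)=1/r\ge2/n$, and we are done. (Without $E_2$ the orbit of $v$ could be all of $V$, and the factor $2$ would be lost.)

Let $r>n/2$, and let $E_3$ be the event of Lemma~\ref{lem:circ} for the set $S$ of the cycle $C$. Fix $\alpha$ in $E_1\cap E_2\cap E_3$, an event of probability $1-o(1)$. Let $H$ be the group induced by $A$ on $C$; the restriction of $h$ to $C$ is uniform in $H$. If $R\le\frac r2(1+\frac1{k_0})$, then by (G3) $h$ fixes a point of $C$ with conditional probability at least $1/R\ge(2-o(1))/n$.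

Otherwise $H=\langle\rho\rangle$. Then $r$ is not prime. For if it were, all other cycles would have length at most $n-r<r$, coprime to $r$, and by (P3) the reflection would belong to $H$; but it fixes $0$ and moves $1$, which no power of $\rho$ does. Let $q\le\sqrt r$ be the least prime factor of $r$. The restriction of $h$ to $C$ is $\rho^j$ with $j$ uniform modulo $r$. With probability $q/r\ge2/n$, $j$ is a multiple of $r/q$. Then $\rho^{jq}=1$, so the cycles of $h$ on $C$ have length at most $q$, and $m(h)\ge r/q\ge\sqrt r\ge\sqrt{n/2}\ge L$.
\end{proof}

\subsection{Many cycles}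

On $\mathcal O$, \eqref{eq:drift} contracts $\nu$ by the factor $1-\kappa(g)/\nu(g)$. This is at most $1-2/n$ unless $g$ has a single nontrivial cycle and its length $r$ exceeds $n/2$. In that case the factor is $1-1/r$, and $\nu$ fails to record the real progress: a reflection as in Example~\ref{ex:one} moves all but one or two points of the cycle, yet all its cycles are short, and in the absence of merging they stay short. We therefore give extra weight to permutations with a cycle longer than $n/2$. Let
\[
w=\log n,\qquad\Psi(g)=\nu(g)\bigl(1+w\mathbf 1\{\ell(g)>n/2\}\bigr).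
\]
The weight $w$ tends to infinity, so that losing the long cycle removes almost all of the potential, and $\Psi\le n(1+w)$ is still polynomially bounded.

\begin{proposition}\label{prop:many}
If $m(g)\ge L$, then $\mathbb E[\Psi(h)\mathbf 1_{\mathcal O}]\le\bigl(1-\frac{2-o(1)}n\bigr)\Psi(g)$.
\end{proposition}

\begin{proof}
If $g=1$, both sides are $0$ by Lemma~\ref{lem:drift}. Let $g\ne1$. On $\mathcal O$ we have $\ell(h)\le\ell(g)$, so $\Psi(h)\le\nu(h)\Psi(g)/\nu(g)$, and \eqref{eq:drift} gives $\mathbb E[\Psi(h)\mathbf 1_{\mathcal O}]\le(1-\kappa(g)/\nu(g))\Psi(g)$. If $\kappa(g)\ge2$, then $\kappa(g)/\nu(g)\ge2/n$. If $\kappa(g)=1$ and the nontrivial cycle has length $r\le n/2$, then $\kappa(g)/\nu(g)=1/r\ge2/n$.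

It remains to treat a single nontrivial cycle $C\cong\mathbb Z_r$ with $r>n/2$. All other cycles have length $1$, so by (P3) the reflection lies in $A_0$, and $A_0$ has at most $\lfloor r/2\rfloor+1\le(n+2)/2$ orbits on $C$ whenever $A$ preserves $C$. Let $E_4$ be the event of Lemma~\ref{lem:long}(b) that no $A_v$-orbit, $v\in C$, contains more than $r/2$ points of $C$. By that lemma and \eqref{eq:L}, $\Pr(\mathcal O\cap E_4)=1-o(1)$; this is where $m(g)\ge L$ is used. Fix $\alpha$ in $\mathcal O\cap E_4$. Then $C$ is an orbit of $A$, so by (G3) $h$ fixes some $v\in C$ with conditional probability at least $2/(n+2)$. In that case the cycles of $h$ in $C$ lie inside $A_v$-orbits and have length at most $r/2$, while $h$ fixes all points outside $C$; so $\ell(h)\le n/2$. Therefore $\Pr(\mathcal O,\ \ell(h)\le n/2)\ge(2-o(1))/n$. On $\mathcal O$ we have $\Psi(h)\le\Psi(g)$, and if moreover $\ell(h)\le n/2$, then $\Psi(h)=\nu(h)\le\nu(g)=\Psi(g)/(1+w)$. Hence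
\[
\frac{\mathbb E[\Psi(h)\mathbf 1_{\mathcal O}]}{\Psi(g)}\le1-\frac w{1+w}\Pr(\mathcal O,\ \ell(h)\le n/2)\le1-\frac{2-o(1)}n.\qedhere
\]
\end{proof}

\subsection{The tail of $\tau$ and the gap}

\begin{proposition}\label{prop:gaplower}
We have $\bar d(t_0)\le e^{-(2-o(1))t_0/n}$, and $1-\lambda_*\ge(2-o(1))/n$.
\end{proposition}

\begin{proof}
By Propositions~\ref{prop:few} and~\ref{prop:many} there is $\theta=1-(2-\eta_n)/n$ with $\eta_n\to0$ such that $\Pr(m(h)<L)\le\theta$ whenever $m(g)<L$, and $\mathbb E[\Psi(h)\mathbf 1_{\mathcal O}]\le\theta\Psi(g)$ whenever $m(g)\ge L$. Fix a starting state. Call it an \emph{error} if $m(g_s)\ge L$ and $\mathcal O_s$ fails for some $1\le s\le t_0$; by \eqref{eq:L} an error has probability at most $t_02^{-L/9}$. Let $J=\min\{s\ge1:m(g_s)\ge L\}$. Then $\Pr(J>j)\le\theta^{j-1}$ for $j\ge1$, so $\Pr(J=j)\le\theta^{j-2}$ for $j\ge1$ (for $j=1$ the bound exceeds $1$).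

Condition on $J=j\le t_0$ and on $g_j$, and let $Y_s=\Psi(g_s)\prod_{i=j}^{s-1}\mathbf 1_{\mathcal O_i}$ for $s\ge j$. As long as $\mathcal O_j,\dots,\mathcal O_{s-1}$ hold, $m(g_s)\ge L$ by Lemma~\ref{lem:drift}; so the conditional expectation of $Y_{s+1}$ given the run up to $g_s$ is at most $\theta Y_s$, and $\mathbb E[Y_{t_0}\mid J=j]\le\theta^{t_0-j}n(1+w)$. If $J=j$, $\tau>t_0$ and there is no error, then $\mathcal O_j,\dots,\mathcal O_{t_0-1}$ hold and $g_{t_0}\ne1$, so $Y_{t_0}\ge2$. By Markov's inequality,
\begin{align*}
\Pr(\tau>t_0)&\le t_02^{-L/9}+\theta^{t_0-1}+\sum_{j=1}^{t_0}\theta^{j-2}\,\theta^{t_0-j}\,\frac{n(1+w)}2\\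
&\le t_02^{-L/9}+\theta^{t_0-2}\Bigl(1+\frac{t_0n(1+w)}2\Bigr).
\end{align*}
Put $a=t_0/n$, so that $(\log n)^{3/2}\le a\le(\log n)^{3/2}+1$. Since $\theta\le e^{-(2-\eta_n)/n}$ and the bracket is $e^{O(\log n)}=e^{o(a)}$, the second term is at most $e^{-(2-o(1))a}$. Since $L\ge(\log n)^2$, the first term is at most $\exp(O(\log n)-\frac{\log2}9(\log n)^2)\le e^{-2a}$. By Corollary~\ref{cor:merge}, $t_0(1-u)\le8t_0n^22^{-n/8}\le e^{-2a}$ as well. Lemma~\ref{lem:regen} and the triangle inequality through $U$ give
\[
\bar d(t_0)\le2\max_{\alpha_0}\Pr(\tau>t_0)+2t_0(1-u)\le6e^{-(2-o(1))a}=e^{-(2-o(1))a},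
\]
because $a\to\infty$. By (M3), $\lambda_*\le\bar d(t_0)^{1/t_0}\le e^{-(2-o(1))/n}=1-(2-o(1))/n$.
\end{proof}

\section{The spectral gap: upper bound}\label{sec:upper}

By (M4) we need a set of small stationary mass that is left with probability at most $(2+o(1))/n$. Example~\ref{ex:two} indicates the set: graphs whose automorphism group is generated by a permutation with two cycles of prime length $p\approx n/2$. The number $n/2$ need not be prime, and we want to exclude merging by \eqref{eq:L}, which requires $L$ cycles; both points are met by adding fixed points. Let $p$ be the largest prime with $p\le(n-L)/2$, and $q=n-2p\ge L$. The prime number theorem, that the number of primes up to $x$ is $(1+o(1))x/\log x$, implies that for each $\eta>0$ and all large $x$ there is a prime in $((1-\eta)x,x]$. Hence $p=(\frac12-o(1))n$. Let $X$ be the set of permutations with two $p$-cycles and $q$ fixed points, and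
\[
\mathcal B=\{\alpha\in\Omega_n:\operatorname{Aut}(\alpha)=\langle g\rangle\text{ for some }g\in X\}.
\]
For $g\in X$ let $\xi=\Pr(A\ne\langle g\rangle)$ in a step from $g$. The elements of $X$ are conjugate, so $\xi$ does not depend on $g$. An unexpected automorphism is a second way to leave $\mathcal B$, so we need $\xi$ to be small compared with $1/n$, not merely small. We use a theorem of Burnside: a transitive permutation group of prime degree $p$ that is not $2$-transitive (transitive on ordered pairs of distinct points) has a normal Sylow $p$-subgroup.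

\begin{lemma}\label{lem:trap}
$\xi=o(1/n)$.
\end{lemma}

\begin{proof}
Let $C_1,C_2\cong\mathbb Z_p$ be the $p$-cycles, with $g$ acting as $x\mapsto x+1$ on both. The $p$ pair-orbits between them are indexed by the difference $y-x$, so there is a uniformly random set $W\subseteq\mathbb Z_p$ such that $x\in C_1$ and $y\in C_2$ are adjacent if and only if $y-x\in W$. Consider the following conditions.
\begin{enumerate}
\item[(1)] $\mathcal O$ holds.
\item[(2)] Neither of the graphs induced on $C_1$ and $C_2$ is complete or empty.
\item[(3)] $aW+c\ne W$ for all $a\in\mathbb Z_p\setminus\{0\}$ and $c\in\mathbb Z_p$ with $(a,c)\ne(1,0)$.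
\end{enumerate}
Condition (1) fails with probability at most $2^{-L/9}$, by \eqref{eq:L} and $m(g)=q+2\ge L$. Each $C_i$ carries $(p-1)/2$ bits, so (2) fails with probability at most $4\cdot2^{-(p-1)/2}$. A non-identity map $x\mapsto ax+c$ has at most one fixed point, hence at most $(p+1)/2$ cycles, and it preserves $W$ only if $W$ is a union of cycles; so (3) fails with probability at most $p^22^{(p+1)/2-p}$. All three bounds are $o(1/n)$, the first because $L\ge(\log_2n)^2$. We show that (1)--(3) imply $A=\langle g\rangle$.

By (1), $A$ fixes the $q$ fixed points of $g$ and preserves each $C_i$. It induces on $C_i$ a transitive group $H_i$ of degree $p$, which is not $2$-transitive by (2), since a graph invariant under a $2$-transitive group is complete or empty. By Burnside's theorem $H_i$ has a normal, hence unique, Sylow $p$-subgroup. It has order $p$, as $p^2\nmid p!$, so it is the group of translations generated by $\rho:x\mapsto x+1$. If $\sigma\in H_i$, then $\sigma\rho\sigma^{-1}=\rho^a$ for some $a\ne0$, which reads $\sigma(x+1)=\sigma(x)+a$; thus $\sigma(x)=ax+\sigma(0)$. So each $h\in A$ acts on $C_i$ as $x\mapsto a_ix+c_i$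 with $a_i\ne0$. Since $h$ preserves the edges between the cycles, for all $x,y\in\mathbb Z_p$
\begin{equation}\label{eq:W}
y-x\in W\iff a_2y-a_1x+(c_2-c_1)\in W .
\end{equation}
Replacing $(x,y)$ by $(x+1,y+1)$ leaves the left side unchanged and adds $a_2-a_1$ on the right, where $a_2y-a_1x+(c_2-c_1)$ takes every value in $\mathbb Z_p$. So $W+(a_2-a_1)=W$, and $a_1=a_2=a$ by (3). Now \eqref{eq:W} says $aW+(c_2-c_1)=W$, so $a=1$ and $c_1=c_2$ by (3). Hence $h=g^{c_1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\alpha\in\mathcal B$ with $\operatorname{Aut}(\alpha)=\langle g\rangle$, a group of order $p$. With probability $1-\frac1p$ the chosen element is $g^j\ne1$, which lies in $X$ because $p$ is prime, and then the next state lies in $\mathcal B$ with probability at least $1-\xi$. So $\mathcal B$ is left with probability at most $\frac1p+\xi$. Let $\omega_n$ be the number of orbits. By (G2), $n!\,\omega_n=\sum_g|\operatorname{fix}(g)|\ge|\operatorname{fix}(1)|=|\Omega_n|$, so \eqref{eq:pi} gives $\pi(\alpha)\le p/|\Omega_n|\le nU(\alpha)$ on $\mathcal B$. Graphs in $\mathcal B$ have nontrivial automorphisms,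 so $\pi(\mathcal B)\le n(1-u)=o(1)$ by Corollary~\ref{cor:merge}. Also $\mathcal B\ne\emptyset$, since $\xi<1$ by Lemma~\ref{lem:trap}. By (M4),
\[
1-\lambda_*\le\frac{1/p+\xi}{1-\pi(\mathcal B)}\le\frac{2+o(1)}n .
\]
With Proposition~\ref{prop:gaplower}, $1-\lambda_*=(2+o(1))/n$, and therefore $\log(1/\lambda_*)=(2+o(1))/n$.

If $d(t)\le\varepsilon$, then $\lambda_*^t\le\bar d(t)\le2\varepsilon$ by (M3) and (M1). So for $\varepsilon<\frac12$,
\[
t_{\mathrm{mix}}(\varepsilon)\ge\frac{\log(1/(2\varepsilon))}{\log(1/\lambda_*)}=\bigl(\tfrac12-o(1)\bigr)\,n\log\frac1{2\varepsilon},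
\]
where the term $o(1)$ does not depend on $\varepsilon$. In the other direction, write $\bar d(t_0)\le e^{-(2-\eta'_n)t_0/n}$ with $\eta'_n\to0$, by Proposition~\ref{prop:gaplower}. By (M1), $d(kt_0)\le\bar d(t_0)^k\le\varepsilon$ for $k=\lceil n\log(1/\varepsilon)/((2-\eta'_n)t_0)\rceil$, so
\[
t_{\mathrm{mix}}(\varepsilon)\le\bigl(\tfrac12+o(1)\bigr)\,n\log\frac1\varepsilon+t_0 .
\]
If $\log(1/\varepsilon)\ge(\log n)^2$, then $t_0/(n\log(1/\varepsilon))=O((\log n)^{-1/2})$ and $\log\frac1{2\varepsilon}=\log\frac1\varepsilon-\log2=(1-o(1))\log\frac1\varepsilon$. The two bounds give $t_{\mathrm{mix}}(\varepsilon)=(\frac12+o(1))\,n\log\frac1\varepsilon$, uniformly in this range.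
\end{proof}

\begin{thebibliography}{1}

\bibitem{orbits}
\emph{Computation in permutation groups: counting and randomly sampling orbits},
\texttt{http://www.cs.ox.ac.uk/\allowbreak people/\allowbreak leslieann.goldberg/\allowbreak papers/\allowbreak orbits.pdf}.

\end{thebibliography}
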